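# Extragradient on ratio games: a robust cycle in size $3\times 2$, and the sizes for which convergence always holds

## 1. Ratio games, cones and the extragradient map

Throughout, $|\cdot|$ is the Euclidean norm, $\Delta([k])$ is the probability simplex in $\mathbb R^k$, $e_i$ are the unit vectors, $\mathbf 1$ is the all-ones vector, and $\Pi_C$ is the Euclidean projection onto a closed convex set $C$. Since $\mathbf 1$ is orthogonal to the hyperplane that contains a simplex, projection onto a simplex satisfies $\Pi(w+c\mathbf 1)=\Pi(w)$.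

**Definition 1 (ratio game).** Let $\zeta\in(0,1]$, $R\in[-1,1]^{n\times m}$, $S\in[\zeta,1]^{n\times m}$. Put $X=\Delta([n])$, $Y=\Delta([m])$, $Z=X\times Y$ and
$$f(x,y)=\frac{\langle x,Ry\rangle}{\langle x,Sy\rangle}.$$
The $x$-player minimizes, the $y$-player maximizes. (Such games arise as the value of a single-state two-player zero-sum Markov game with stopping probabilities at least $\zeta$.) We write $z=(x,y)$ and $F=(\nabla_xf,-\nabla_yf)$. The denominator is at least $\zeta$ on $Z$, so $F$ is smooth near $Z$, and it is bounded and Lipschitz on $Z$.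

*Example.* Take $R=\begin{pmatrix}1/6&-1/6\\-1/6&1/6\end{pmatrix}$, $S=\begin{pmatrix}1&1\\1/3&1/3\end{pmatrix}$. With $x=(\frac12+u,\frac12-u)$, $y=(\frac12+w,\frac12-w)$ we get $\langle x,Ry\rangle=\frac23uw$ and $\langle x,Sy\rangle=\frac23(1+u)$, so $f=\frac{uw}{1+u}$ on $|u|,|w|\le\frac12$. We call this game $\mathcal E$.

**Definition 2 (Nash equilibrium).** A pair $(x^*,y^*)\in Z$ with $f(x^*,y)\le f(x^*,y^*)\le f(x,y^*)$ for all $(x,y)\in Z$.

*Example.* In $\mathcal E$ the point $u=w=0$ is a Nash equilibrium: $f=0$ whenever $u=0$ or $w=0$.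

**Definition 3 (normal and tangent cones).** For $C$ closed convex and $z\in C$,
$$N_C(z)=\{w:\langle w,z'-z\rangle\le0\ \ \forall z'\in C\},\qquad T_C(z)=\overline{\{\lambda(z'-z):z'\in C,\ \lambda\ge0\}}.$$
We use three textbook facts.

- $z^+=\Pi_C(w)$ if and only if $z^+\in C$ and $w-z^+\in N_C(z^+)$.
- $N_C$ is monotone: $\langle w_1-w_2,z_1-z_2\rangle\ge0$ for $w_i\in N_C(z_i)$.
- Moreau: $w=\Pi_{T_C(z)}(u)$ if and only if $w\in T_C(z)$, $u-w\in N_C(z)$ and $\langle u-w,w\rangle=0$. In particular $u-\Pi_{T_C(z)}(u)\in N_C(z)$ and $|\Pi_{T_C(z)}(u)|\le|u|$.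

*Example.* For a simplex, $w\in N_X(x)$ means $\max_jw_j\le\sum_ix_iw_i$, that is, $w_i=\max_jw_j$ whenever $x_i>0$. At $x=e_1\in\Delta([3])$ the tangent cone is generated by $e_2-e_1$ and $e_3-e_1$. The vector $u=(2,0,0)$ has inner product $-2$ with both generators, so $u\in N_X(e_1)$ and $\Pi_{T_X(e_1)}(u)=0$.

**Definition 4 (extragradient, EG).** With step $\eta>0$ and $z^{(0)}\in Z$,
$$z^{(k+\frac12)}=\Pi_Z\big(z^{(k)}-\eta F(z^{(k)})\big),\qquad z^{(k+1)}=\Pi_Z\big(z^{(k)}-\eta F(z^{(k+\frac12)})\big).\tag{1}$$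
Here $\Pi_Z=(\Pi_X,\Pi_Y)$, so the $x$-component steps along $-\nabla_xf$ and the $y$-component along $+\nabla_yf$. The second step starts from $z^{(k)}$ again, with the gradient taken at the half-step point.

*Example.* Let $R=\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$ and let all entries of $S$ be $1$. In the coordinates above $f=4uw$. In $x=(\frac12+u,\frac12-u)$ the projected gradient step changes $u$ by $-\frac\eta2f_u$. With $\theta=2\eta$ and no clipping, $(u,w)^{(k+\frac12)}=(u-\theta w,w+\theta u)$ and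
$$(u,w)^{(k+1)}=\big((1-\theta^2)u-\theta w,\ (1-\theta^2)w+\theta u\big).$$
The half-step multiplies $|(u,w)|^2$ by $1+\theta^2$, but the full step multiplies it by $(1-\theta^2)^2+\theta^2=1-\theta^2+\theta^4<1$ for $0<\theta<1$. So EG contracts to the equilibrium (from $|(u,w)|\le\frac1{2\sqrt{1+\theta^2}}$ nothing is ever clipped).

**Definition 5 (MVI property).** For every Nash equilibrium $z^*$ of $f$, $\langle F(z),z-z^*\rangle\ge0$ for all $z\in Z$.

*Example.* For $f=4uw$ and $z^*=0$ the left side is $uf_u-wf_w=4uw-4uw=0$.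

**Fact 1 (Korpelevich '76; Facchinei–Pang '01).** If $F$ is Lipschitz on $Z$, $\eta$ is sufficiently small relative to its Lipschitz constant, and $f$ satisfies the MVI property, then the EG iterates converge to a Nash equilibrium.

## 2. The conjecture, and the answer by size

Does EG with a small step always find an equilibrium of a ratio game? The paper "Near-Independent Policy Gradient Methods for Competitive Reinforcement Learning" [DFG, '20] conjectures that it does.

**Conjecture.** For every $\zeta\in(0,1]$, $n,m\ge1$, $R\in[-1,1]^{n\times m}$, $S\in[\zeta,1]^{n\times m}$ there is $\eta_0>0$, depending only on $\zeta,n,m,R,S$, such that for every $\eta\in(0,\eta_0)$ and every initial point in $X\times Y$ the EG iterates converge to a Nash equilibrium of $f$.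

The conjecture is false, and the sizes for which it is true can be listed.

**Theorem 1 (disproof).** Let $n=3$, $m=2$, $\zeta_0=\frac{7\sqrt3-12}{42}>0$, and
$$(p_1,p_2,p_3)=(16,\,16+14\sqrt3,\,7\sqrt3-12),\quad(\ell_1,\ell_2,\ell_3)=\big(-36,\tfrac{98}{\sqrt3}-36,\tfrac{49}{\sqrt3}+27\big),\quad\omega=(8,-7),$$
$$S_{ij}=p_i/42\in[\zeta_0,1],\qquad R_{ij}=\ell_i\omega_j/500\in[-1,1].$$
There are a compact $K\subset X\times Y$ with nonempty relative interior, containing no Nash equilibrium, and $\eta_0>0$ such that for all $\eta\in(0,\eta_0)$ and all starting points in $K$ the EG iterates return to $K$ infinitely often. Hence they do not converge to a Nash equilibrium.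

**Theorem 2 (classification by size).**
(a) If $\min(n,m)=1$ or $n=m=2$, the conclusion of the conjecture holds for every $\zeta,R,S$.
(b) If $\min(n,m)\ge2$ and $(n,m)\ne(2,2)$, then for every $\zeta\in(0,\zeta_0)$ there is a nonempty open set of $(R,S)\in[-1,1]^{n\times m}\times[\zeta,1]^{n\times m}$ for which, for all small $\eta$, EG fails to converge to a Nash equilibrium from a set of starting points with nonempty relative interior.

So for fixed $(n,m)$ the conclusion holds for all $\zeta,R,S$ if and only if $\min(n,m)=1$ or $n=m=2$. The exact range of $\zeta$ for which failure occurs is not determined here.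

## 3. One-row games, constant denominators, and how the MVI breaks

**Lemma 1 (gradient identity).** For all $x,x'\in X$ and $y,y'\in Y$,
$$\langle\nabla_xf(x,y),x'-x\rangle=\frac{\langle x',Sy\rangle}{\langle x,Sy\rangle}\big(f(x',y)-f(x,y)\big),\qquad\langle\nabla_yf(x,y),y'-y\rangle=\frac{\langle x,Sy'\rangle}{\langle x,Sy\rangle}\big(f(x,y')-f(x,y)\big).$$

*Proof.* Fix $y$ and write $f=N/s$ with $N,s$ linear in $x$. The left side is $\frac{N(x')-N(x)}{s(x)}-\frac{N(x)(s(x')-s(x))}{s(x)^2}=\frac{N(x')}{s(x)}-\frac{N(x)s(x')}{s(x)^2}$, which is the right side. The $y$-identity is the same. $\square$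

Consequently $z$ is a Nash equilibrium if and only if it is *stationary*: $\langle F(z),z'-z\rangle\ge0$ for all $z'\in Z$.

**Lemma 2 (limits are equilibria).** Let $L_F$ be a Lipschitz constant of $F$ on $Z$ and $\eta L_F<1$. If EG iterates converge, the limit is a Nash equilibrium.

*Proof.* The EG map is continuous, so the limit $z$ is a fixed point: with $\bar z=\Pi_Z(z-\eta F(z))$ we have $z=\Pi_Z(z-\eta F(\bar z))$. Projections are nonexpansive, so $|z-\bar z|\le\eta L_F|z-\bar z|$, hence $\bar z=z=\Pi_Z(z-\eta F(z))$. Thus $-F(z)\in N_Z(z)$, which is stationarity. $\square$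

**One row or one column.** This proves the part of Theorem 2(a) with $\min(n,m)=1$. Let $n=1$ and let $s$ be the single row of $S$. The $x$-term of the MVI is $0$. By Lemma 1 the $y$-term is $\langle\nabla_yf(y),y^*-y\rangle=\frac{\langle s,y^*\rangle}{\langle s,y\rangle}(f(y^*)-f(y))\ge0$, since $y^*$ maximizes $f$. So MVI holds and Fact 1 applies. The case $m=1$ is symmetric.

**Constant denominator.** If $\zeta=1$, then all entries of $S$ are $1$, the ratios in Lemma 1 equal $1$, and
$$\langle F(z),z-z^*\rangle=f(x,y)-f(x^*,y)+f(x,y^*)-f(x,y)=f(x,y^*)-f(x^*,y)\ge0.$$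
MVI holds and EG converges.

**Where this stops.** The natural plan is to prove MVI for all ratio games. It fails already for $2\times2$. In the game $\mathcal E$, $f=\frac{uw}{1+u}$, so $f_u=\frac{w}{(1+u)^2}$, $f_w=\frac u{1+u}$, and at $z^*=0$
$$\langle F(z),z-z^*\rangle=uf_u-wf_w=uw\Big(\frac1{(1+u)^2}-\frac1{1+u}\Big)=-\frac{u^2w}{(1+u)^2},$$
which is negative whenever $w>0$ and $u\ne0$. The two unequal weights in Lemma 1 no longer cancel. Without MVI we must look at the dynamics themselves.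

## 4. Product games: descent and ascent along different paths

Look for games whose dynamics we can solve. Suppose that on $Z$, up to a constant, $f=g(x)h(y)$ with $g$ linear-fractional, $h$ linear, $m=2$. The projected flow is
$$x'=\Pi_{T_X(x)}(-h\nabla g),\qquad h'=c\,g,\quad c>0,$$
as long as $y$ is interior. So $x$ follows projected gradient *descent* of $g$ while $h>0$ and *ascent* while $h<0$, and $h$ only sets the speed. If $\theta$ is the time of the unit-speed flow $dx/d\theta=\Pi_T(\mp\nabla g)$, then $d\theta=|h|\,dt$ and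
$$\frac{d}{d\theta}\frac{h^2}{2}=\frac{hh'}{|h|}=\pm c\,g\qquad(+\text{ for descent},\ -\text{ for ascent}).$$

Try to build a cycle. Start at the vertex maximizing $g$ with $h=0$. There $g>0$, so $h$ becomes positive and $x$ descends along a path $\Gamma_-$. At the end of $\Gamma_-$ we have $\frac{h^2}2=c\int_{\Gamma_-}g\,d\theta$. If this is positive, $x$ reaches the minimizing vertex with $h>0$ and is stuck there until $h$, decreasing at a constant rate because $g<0$ there, hits $0$. Then $h<0$ and $x$ ascends along a path $\Gamma_+$. It reaches the maximizing vertex with $h<0$ provided $\int_{\Gamma_+}g\,d\theta<0$. So we want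
$$\int_{\Gamma_+}g\,d\theta<0<\int_{\Gamma_-}g\,d\theta.$$

For $n=2$ this is impossible: $X$ is a segment, $g$ is monotone on it, and $\Gamma_+$ and $\Gamma_-$ are the same segment traversed with the same speed $|dx/d\theta|$, so the two integrals are equal. For $n=3$ the constraints can make the two paths differ. The pause at a vertex also makes the cycle robust: the constraint resets $x$ *exactly* to $e_1$. We now choose $g$ so that everything is computable.

## 5. A triangle on which gradient paths are circular arcs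

**Step 1 (the game is a product).** First check the ranges: $7\sqrt3>12.12$, so $p_3>0$; $p_2<41$; $|\ell_i\omega_j|\le8\cdot56<500$. So $S_{ij}\in[\zeta_0,1]$ and $R_{ij}\in[-1,1]$. Put
$$g(x)=\frac{\sum x_i\ell_i}{\sum x_ip_i},\qquad h(y)=8y_1-7y_2\in[-7,8]\text{ on }Y.$$
Near $Z$, $f=\frac{42}{500}\frac{g(x)h(y)}{y_1+y_2}$. Hence on $Z$, $\nabla_xf=\frac{42}{500}h\nabla g$ and $\nabla_yf=\frac{42}{500}g\,(\omega-h\mathbf 1)$. The multiple of $\mathbf 1$ is ignored by $\Pi_Y$. So EG for $f$ with step $\eta$ is EG for $gh$ with step $\frac{42}{500}\eta$, and from now on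
$$F=(h\nabla g,\,-g\,\omega).$$

**Step 2 (every Nash equilibrium has $h=0$).** Put $g_i=\ell_i/p_i$; $g(x)$ is a weighted average of the $g_i$, with $g_1=-\frac94$ and $g_2,g_3>0$. If $h(y^*)>0$, then $x^*$ minimizes $g$, so $g(x^*)=-\frac94<0$, so $y^*$ minimizes $h$ and $h(y^*)=-7$, a contradiction. If $h(y^*)<0$, then $x^*$ maximizes $g$, so $g(x^*)>0$ and $h(y^*)=8$, a contradiction. (Equilibria do exist: any $x^*,y^*$ with $g(x^*)=0=h(y^*)$.)

**Step 3 (planar coordinates).** In the $(X,Y)$-plane (from here to the end of Section 8, $X,Y$ are also coordinates) let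
$$P_1=(0,4),\quad P_2=(\tfrac{14}{\sqrt3},4),\quad P_3=(\tfrac7{\sqrt3},-3),\qquad p(\xi)=3X+4Y,\quad\ell(\xi)=7X-9Y.$$
Then $p(P_i)=p_i$ and $\ell(P_i)=\ell_i$. With $\xi(x)=\sum x_iP_i$ we get $g=\ell/p$. The triangle is equilateral with squared side $\frac{196}3$ (e.g. $|P_1P_3|^2=\frac{49}3+49$), and
$$\Delta=\{Y\le4,\ \sqrt3X+Y\ge4,\ \sqrt3X-Y\le10\}.$$
We have $p>0$ on $\Delta$ since all $p_i>0$.

The affine map $x\mapsto\xi$ takes an equilateral triangle of squared side $2$ to $\Delta$, so its linear part $M$ on $\{\sum w_i=0\}$ is a similarity: $|Mw|^2=\frac{98}3|w|^2$, $MM^*=\frac{98}3I$. The tangential part of $\nabla_xg$ is $M^*\nabla_\xi g$, and $M$ carries $T_X(x)$ and its projection to $T_\Delta(\xi)$ and its projection. For $y=(y_1,1-y_1)$, $h=15y_1-7$, and the tangential part of $g\omega$ is $\frac{15}2g\,(1,-1)$. So while $-7<h<8$ the projected dynamics $z'=\Pi_{T_Z(z)}(-F(z))$ reads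
$$\xi'=\Pi_{T_\Delta(\xi)}\big(-\tfrac{98}3h\nabla_\xi g\big),\qquad h'=\tfrac{225}2\,g.\tag{2}$$

**Step 4 (gradient paths are arcs).** We compute
$$\nabla g=\frac{(3X+4Y)(7,-9)-(7X-9Y)(3,4)}{p^2}=\frac{55}{p^2}v,\qquad v(\xi)=(Y,-X).$$
With $\xi=\rho(\sin\varphi,\cos\varphi)$ we have $v=d\xi/d\varphi$. So unconstrained gradient paths are circular arcs about the origin, which lies outside $\Delta$.

## 6. The ascent path $\Gamma_+$ and the descent path $\Gamma_-$

We solve $d\xi/d\theta=\Pi_{T_\Delta}(\nabla g)$ from $P_1$ and $d\xi/d\theta=\Pi_{T_\Delta}(-\nabla g)$ from $P_3$. On an edge with unit direction $e$ and inner unit normal $\nu$, if $w=\delta e+c\nu$ with $c\le0$, then the projection of $w$ onto the tangent half-plane is $\delta e$.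

**Ascent.**

* (A1) Arc $\rho=4$, $\varphi$ from $0$ (the point $P_1$) to $\frac{2\pi}3$ (the point $Q'=(2\sqrt3,-2)$). It lies in $\Delta$: $Y=4\cos\varphi\le4$; $\sqrt3X+Y=8\cos(\varphi-\frac\pi3)\ge4$; $\sqrt3X-Y=8\sin(\varphi-\frac\pi6)<10$. Since the arc continues inside $\Delta$, $\nabla g$ lies in the tangent cone for $\varphi<\frac{2\pi}3$ and is not changed by the projection.
* (A2) Segment from $Q'$ to $P_3$ on the edge $P_1P_3$; $e=\frac12(1,-\sqrt3)$, $\nu=\frac12(\sqrt3,1)$. There $v\cdot e=\frac12(Y+\sqrt3X)=2$, and $v\cdot\nu=\frac12(\sqrt3Y-X)=2(\sqrt3-X)<0$. So the projection of $\nabla g$ is $\frac{55\cdot2}{p^2}e$.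
* At $P_3$: $v=(-3,-\frac7{\sqrt3})$ has inner products $-4,-10$ with the generators $(-1,\sqrt3),(1,\sqrt3)$ of $T_\Delta(P_3)$. The projection of $\nabla g$ is $0$.

**Descent.**

* (D1) Segment from $P_3$ to $E=(\frac{5\sqrt3}2,-\frac52)$ on the edge $P_3P_2$; $e=\frac12(1,\sqrt3)$, $\nu=\frac12(-\sqrt3,1)$. There $-v\cdot e=\frac12(\sqrt3X-Y)=5$, and $-v\cdot\nu=\frac12(\sqrt3Y+X)=2X-5\sqrt3\le0$. So the projection of $-\nabla g$ is $\frac{55\cdot5}{p^2}e$. This holds at $P_3$ too: the residual is a nonpositive multiple of $\nu$, and $\nu\cdot(-1,\sqrt3)=\sqrt3>0$, $\nu\cdot(1,\sqrt3)=0$, so it is normal, and it is orthogonal to $e$.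
* (D2) Arc $\rho=5$, $\varphi$ from $\frac{2\pi}3$ (the point $E$) down to $\chi=\arcsin\frac35$ (the point $(3,4)$). In $\Delta$: $5\cos\varphi\le4$; $10\cos(\varphi-\frac\pi3)\ge5\ge4$; $10\sin(\varphi-\frac\pi6)\le10$. So $-\nabla g$ is tangent for $\varphi>\chi$.
* (D3) Segment from $(3,4)$ to $P_1$; $e=(-1,0)$, inner normal $(0,-1)$. With $-v=(-Y,X)$: $-v\cdot e=4$, $-v\cdot(0,-1)=-X\le0$. The projection is $\frac{55\cdot4}{p^2}e$.
* At $P_1$: $-v=(-4,0)$ has inner product $-4$ with both generators $(1,0),(1,-\sqrt3)$ of $T_\Delta(P_1)$. The projection of $-\nabla g$ is $0$.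

So ascent uses the inner arc and the left edge, and descent uses the right edge, the outer arc and the top edge. Along both, $d\theta=\frac{p^2}{55}d\mu$ with $d\mu=|d\varphi|$ on arcs and $d\mu=dl/\delta$ on edges ($l$ arclength; $\delta=2,5,4$ on A2, D1, D3). The $\theta$-lengths $\theta_\pm$ are finite, and
$$\int g\,d\theta=\frac1{55}\int\lambda\,d\mu,\qquad\lambda:=p\,\ell=21X^2+XY-36Y^2.\tag{3}$$

## 7. The signs of the two integrals

Let $I_\pm=\int_{\Gamma_\pm}\lambda\,d\mu$. On an arc, $\lambda=\rho^2(-\frac{15}2-\frac{57}2\cos2\varphi+\frac12\sin2\varphi)$, with antiderivative $\rho^2\Phi(\varphi)$, where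
$$\Phi(\varphi)=-\tfrac{15}2\varphi-\tfrac{57}4\sin2\varphi-\tfrac14\cos2\varphi,\qquad\Phi(0)=-\tfrac14,\qquad\Phi(\tfrac{2\pi}3)=-5\pi+\tfrac{57\sqrt3}8+\tfrac18.$$
On a segment $AB$ Simpson's rule is exact for a quadratic form: its mean is $\frac16(\lambda(A)+\lambda(B)+\lambda(A+B))$, because $4\lambda(\frac{A+B}2)=\lambda(A+B)$.

**Step 1 (ascent: $I_+<-13$).** A1 gives $16[\Phi(\frac{2\pi}3)-\Phi(0)]=-80\pi+114\sqrt3+6$. For A2: $\lambda(Q')=108-4\sqrt3$, $\lambda(P_3)=19-7\sqrt3$, and $Q'+P_3=(\frac{13}{\sqrt3},-5)$ gives $283-\frac{65}3\sqrt3$. The length is $\frac2{\sqrt3}$, and length$/\delta=\frac1{\sqrt3}$. So A2 gives $\frac1{6\sqrt3}(410-\frac{98}3\sqrt3)=\frac{205\sqrt3-49}9$. Hence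
$$I_+=-80\pi+\tfrac{1231\sqrt3+5}9<-251.32+237.47<-13.$$

**Step 2 (descent: $I_->12$).** For D1: $\lambda(E)=\frac{675-25\sqrt3}4$, and $P_3+E=(\frac{29\sqrt3}6,-\frac{11}2)$ gives $382.75-\frac{319\sqrt3}{12}$. The length is $\frac1{\sqrt3}$, and length$/\delta=\frac{\sqrt3}{15}$. So D1 gives $\frac{\sqrt3}{90}\big(570.5-\frac{239}6\sqrt3\big)=\frac{1141\sqrt3-239}{180}\in(9.65,9.66)$. For D2: $\sin2\chi=\frac{24}{25}$, $\cos2\chi=\frac7{25}$, so $\Phi(\chi)=-\frac{15}2\chi-\frac{55}4$. Also $\chi>0.643$, because $\sin0.643\le0.643-\frac{0.643^3}6+\frac{0.643^5}{120}<0.6$. So D2 gives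
$$25\big[-5\pi+\tfrac{15}2\chi+\tfrac{57\sqrt3}8+\tfrac{111}8\big]>25(-15.708+4.8225+12.3405+13.875)=383.25.$$
D3 gives $\frac14\int_0^3(21X^2+4X-576)\,dX=\frac{189+18-1728}4=-380.25$. Hence $I_->9.65+383.25-380.25>12$.

**Step 3 (all partial integrals have the right sign).** Along $\Gamma_+$, $\frac{dg}{d\theta}=\nabla g\cdot\Pi_T(\nabla g)=|\frac{d\xi}{d\theta}|^2>0$; along $\Gamma_-$, $\frac{dg}{d\theta}=-|\frac{d\xi}{d\theta}|^2<0$. Also $g(P_1)<0<g(P_3)$. So on $\Gamma_+$ the function $\int_0^\theta g$ first decreases and then increases to $I_+/55<0$; on $\Gamma_-$ it first increases and then decreases to $I_-/55>0$. Therefore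
$$\int_0^\theta g<0\ \text{ on }\Gamma_+,\ 0<\theta\le\theta_+;\qquad\int_0^\theta g>0\ \text{ on }\Gamma_-,\ 0<\theta\le\theta_-.\tag{4}$$

**Step 4 (size of the partial integrals).** This will keep $h$ inside $(-7,8)$. The extremum is at the zero of $g$, where $7X=9Y$, i.e. $\varphi_0=\arctan\frac97$. As $\frac34<\frac97<\sqrt3$, $\varphi_0\in(\chi,\frac\pi3)$, which lies on A1 and on D2. With $\sin2\varphi_0=\frac{63}{65}$ and $\cos2\varphi_0=-\frac{16}{65}$, $\Phi(\varphi_0)=-\frac{15}2\varphi_0-\frac{55}4$. Let $I_L$ be the maximum of $|\int\lambda\,d\mu|$ over initial pieces of $\Gamma_+$, and $I_R$ the maximum of $\int\lambda\,d\mu$ over initial pieces of $\Gamma_-$. With $\varphi_0<\frac\pi3$,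
$$I_L=16\big(\tfrac{15}2\varphi_0+\tfrac{27}2\big)<342,\qquad I_R<9.66+25\big[-5\pi+\tfrac{57\sqrt3}8+\tfrac18+\tfrac{55}4+\tfrac{5\pi}2\big]<470.$$

## 8. The periodic orbit $\Gamma$

Set $b=\sqrt{\frac{135}{1078}I_-}$ and $b'=\sqrt{\frac{135}{1078}|I_+|}>0$. Since $135\cdot12>1078$, $b>1$.

**Step 1 (traversing one path).** Let $\sigma=-1$ for $\Gamma_+$ and $\sigma=+1$ for $\Gamma_-$, with the path parametrized as $\xi(\theta)$. Define
$$h(\theta)=\sigma\sqrt{\tfrac{675}{98}\Big|\int_0^\theta g\,d\vartheta\Big|}=\sigma\sqrt{\tfrac{135}{1078}\Big|\int\lambda\,d\mu\Big|},\qquad t(\theta)=\int_0^\theta\frac{3\,d\vartheta}{98|h(\vartheta)|}.$$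
By (4), $|h|>0$ for $\theta>0$. Near $\theta=0$, $|h|\ge c\sqrt\theta$, since $g\ne0$ at the starting vertex. So $t(\theta)$ is finite, continuous and strictly increasing, and $\theta'=\frac{98}3|h|$ in time $t$. By (4), $\sigma\int_0^\theta g>0$, so $\frac d{d\theta}\frac{h^2}2=\sigma\frac{675}{196}g$, and for $t>0$
$$hh'=\sigma\tfrac{675}{196}g\cdot\tfrac{98}3|h|=\tfrac{225}2gh,\quad\text{i.e. }h'=\tfrac{225}2g.$$
Projections onto cones are positively homogeneous, so $\xi'=\frac{98}3|h|\,\Pi_{T_\Delta}(-\sigma\nabla g)=\Pi_{T_\Delta}(-\frac{98}3h\nabla g)$. Thus (2) holds for a.e. $t$.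

**Step 2 (closing up).** The periodic solution has four phases.

1. $\xi=P_1$, and $h$ decreases from $b$ to $0$ at rate $\frac{225}2\cdot\frac94$. (Here $h>0$, and the projection of $-\nabla g$ at $P_1$ is $0$.)
2. $\xi$ traverses $\Gamma_+$ with $h<0$, from $(P_1,0)$ to $(P_3,-b')$; $h^2\le\frac{135}{1078}\cdot342<49$.
3. $\xi=P_3$, and $h$ increases from $-b'$ to $0$ at rate $\frac{225}2g(P_3)$. (Here $h<0$, and the projection of $\nabla g$ at $P_3$ is $0$.)
4. $\xi$ traverses $\Gamma_-$ with $h>0$, from $(P_3,0)$ to $(P_1,b)$; $h^2\le\frac{135}{1078}\cdot470<64$.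

So $-7<h<8$ throughout, as (2) requires. Let $\hat z(t)\in Z$ be the corresponding curve and $B=\max_Z|F|$. It satisfies $\hat z'=\Pi_{T_Z(\hat z)}(-F(\hat z))$ a.e., hence by Moreau
$$-\hat z'-F(\hat z)\in N_Z(\hat z)\quad\text{a.e.},\qquad\hat z\text{ is }B\text{-Lipschitz}.\tag{5}$$
We call the cycle $\Gamma$ and write $z_{1/4}=(e_1,h=\frac14)$, $z_{3/4}=(e_1,h=\frac34)$. Both lie on $\Gamma$, in phase 1, because $b>1$.

## 9. Shadowing: EG follows the projected flow

Once the iterate is near $\Gamma$, we need it to stay near for one period. The constraints make the flow discontinuous, but monotonicity of the normal cone replaces the missing Lipschitz bound.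

**Lemma 3.** Let $Z$ be compact convex, $F$ be $L$-Lipschitz on $Z$ with $|F|\le B$, and $\hat z:[0,T]\to Z$ satisfy (5). Let $z_{k+1}=\Pi_Z(z_k-\eta G_k)$ with $z_0\in Z$, $|G_k-F(z_k)|\le\varepsilon\le1$, $\eta\le1$. Then for $k\eta\le T$
$$|z_k-\hat z(k\eta)|^2\le C(|z_0-\hat z(0)|^2+\eta+\varepsilon),\qquad C=C(L,B,T,\operatorname{diam}Z).$$

*Proof.* Let $v_k=(z_{k+1}-z_k)/\eta$ and $B'=B+1$. Projection is nonexpansive and fixes $z_k$, so $|v_k|\le|G_k|\le B'$. Also $z_k-\eta G_k-z_{k+1}\in N_Z(z_{k+1})$, so $-v_k-G_k\in N_Z(z_{k+1})$. Let $z^\eta$ be the piecewise linear interpolation and $D=z^\eta-\hat z$. On $[k\eta,(k+1)\eta]$ monotonicity gives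
$$\langle v_k-\hat z',z_{k+1}-\hat z\rangle\le-\langle G_k-F(\hat z),z_{k+1}-\hat z\rangle.$$
On this interval $|z_{k+1}-z^\eta|,|z_k-z^\eta|\le\eta B'$, so $|G_k-F(\hat z)|\le\varepsilon+L(|D|+\eta B')$ and $|z_{k+1}-\hat z|\le|D|+\eta B'$. Replacing $z_{k+1}$ by $z^\eta$ in the left factor costs at most $2B'\cdot\eta B'$. Hence
$$\tfrac12\tfrac d{dt}|D|^2=\langle v_k-\hat z',D\rangle\le\big(\varepsilon+L(|D|+\eta B')\big)(|D|+\eta B')+2B'^2\eta\le C_1(|D|^2+\eta+\varepsilon),$$
where $|D|\le\operatorname{diam}Z$ and $\eta\le1$ were used. Gronwall gives the claim. $\square$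

For EG we take $G_k=F(z^{(k+\frac12)})$. As $|z^{(k+\frac12)}-z^{(k)}|\le\eta B$, $|G_k-F(z^{(k)})|\le LB\eta$.

## 10. Absorption at $e_1$ and the end of the proof of Theorem 1

Lemma 3 loses accuracy with each lap. The vertex repairs this: near $e_1$ with $h>0$, a strictly descending direction pushes $x$ onto $e_1$ in finitely many steps.

**Lemma 4.** Let $x\in\Delta([n])$, $u\in\mathbb R^n$ with $u_1-u_i\ge\kappa'>0$ for all $i\ne1$, and $x^+=\Pi_{\Delta([n])}(x+\eta u)$. Then $x^+=e_1$ or $|x^+-e_1|\le|x-e_1|-\eta\kappa'/\sqrt2$.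

*Proof.* Projection gives $\langle x+\eta u-x^+,e_1-x^+\rangle\le0$. Also $\langle u,e_1-x^+\rangle=\sum_{i\ne1}x_i^+(u_1-u_i)\ge\kappa'(1-x_1^+)$. With $a=x-e_1$ and $d=x^+-e_1$,
$$|d|(|a|-|d|)\ge\langle a,d\rangle-|d|^2=\langle x^+-x,e_1-x^+\rangle\ge\eta\kappa'(1-x_1^+)\ge\eta\kappa'|d|/\sqrt2,$$
since $|d|^2=(1-x_1^+)^2+\sum_{i\ne1}(x_i^+)^2\le2(1-x_1^+)^2$. Divide by $|d|$ if $d\ne0$. $\square$

In particular, if $x=e_1$ then $x^+=e_1$.

**Step 1 (constants and the set $K$).** We have $\partial_ig=p_i(g_i-g)/\sum_jx_jp_j$. At $x=e_1$, $g=g_1<g_2,g_3$, so $\partial_1g=0<\partial_2g,\partial_3g$. Hence there are $r_0,\kappa>0$ with $\partial_ig-\partial_1g\ge\kappa$ for $i=2,3$ whenever $|x-e_1|\le r_0$. In terms of $h$, a step of $y$ is $h\mapsto h+\eta\frac{225}2g(\bar x)$ clipped to $[-7,8]$, with $\bar x$ the evaluation point. So with $C_h=\frac{225}2\max_X|g|$, each half-step or full step changes $h$, from its value at $y^{(k)}$, by at most $C_h\eta$. Set $r=\min\{r_0,\kappa/(100C_h)\}$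 and
$$K=\{|x-e_1|\le r,\ \tfrac58\le h(y)\le\tfrac78\}.$$
$K$ is compact with nonempty relative interior, and contains no Nash equilibrium because $h\ne0$ on $K$. Start EG in $K$ with $\eta$ small.

**Step 2 ($x$ reaches $e_1$ while $h$ barely moves).** As long as $h\ge\frac12$ at integer steps (so $h\ge\frac14$ at half-steps), apply Lemma 4 first to the half-step and then to the full step, with $u=-\bar h\nabla g(\bar x)$, $(\bar x,\bar h)$ the evaluation point. The half-step does not increase $|x-e_1|$, so $|\bar x-e_1|\le r_0$ in both cases and $\kappa'\ge\kappa/4$ is allowed. So $|x-e_1|\le r$ persists and $x=e_1$ after at most $\frac{4\sqrt2r}{\eta\kappa}+1$ steps. Meanwhile $h$ changes by at most $\frac{4\sqrt2C_hr}\kappa+C_h\eta\le0.06+C_h\eta<\frac18$, so $h\in(\frac12,1)$ throughout, which justifies the assumption on $h$.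

**Step 3 (arrival next to $z_{1/4}$).** Afterwards, while $h\ge\frac14$ at integer steps (so $h\ge\frac18$ at half-steps), Lemma 4 keeps $x=e_1$ at half- and full steps. Then $g=-\frac94$ at every evaluation point, nothing is clipped, and $h$ decreases by exactly $\frac{225}2\cdot\frac94\eta$ per step. Let $k_1$ be the first step with $h<\frac14$. Then $x=e_1$ and $|h-\frac14|\le C\eta$: the iterate is within $C\eta$ of $z_{1/4}$.

**Step 4 (one lap).** $\Gamma$ goes from $z_{1/4}$ around to $z_{3/4}$ in a fixed time $T_1>0$. By Lemma 3, with $k_2=k_1+\lfloor T_1/\eta\rfloor$ and since $\hat z$ is $B$-Lipschitz, $|z^{(k_2)}-z_{3/4}|\le C\sqrt\eta$. As $z_{3/4}$ is interior to $K$ relative to $Z$, $z^{(k_2)}\in K$ for $\eta<\eta_0$.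

**Step 5 (conclusion).** All constants are independent of the starting point in $K$. By induction the iterates return to $K$ infinitely often. $K$ is closed and contains no Nash equilibrium, so they do not converge to one. This proves Theorem 1 and disproves the conjecture. $\blacksquare$

**Remark.** By Lemma 3 the iterates also pass infinitely often within $C\sqrt\eta$ of the point $(e_3,h=0)$ of $\Gamma$, while $h\ge\frac58$ on $K$. So for small $\eta$ they do not converge at all.

## 11. Two by two: the one-signed case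

Now $n=m=2$, and the letters $p,q$ are coordinates: $x=(p,1-p)$, $y=(q,1-q)$. With $\tau=\eta/2$, EG becomes EG on $[0,1]^2$ for $f(p,q)=N/s$ with step $\tau$, where $N,s$ are bilinear (affine in each variable), $s>0$, and the projection is coordinatewise clipping $\mathrm{cl}$. Write $N=N_0(q)+pN_1(q)$ and $s=s_0(q)+ps_1(q)$. Then $N_ps-Ns_p=N_1s_0-N_0s_1$ depends on $q$ only. So
$$f_p=\mathcal J(q)/s^2,\qquad f_q=\mathcal G(p)/s^2,\qquad\mathcal J,\mathcal G\text{ polynomials of degree}\le2.$$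
Relabelling strategies ($p\to1-p$ or $q\to1-q$) and swapping players (with $f\to-f$) commute with EG. Let $z_k=(p_k,q_k)$ be the iterates and $p_k^{1/2},q_k^{1/2}$ the half-step values; $C,c>0$ depend only on the game. "Small $\tau$" always means smaller than a constant depending only on the game.

**Case B: $\mathcal G$ or $\mathcal J$ does not take both strict signs on $[0,1]$.** After swapping and relabelling, $\mathcal G\ge0$ on $[0,1]$. Then $q_k$ is nondecreasing, $q_k\uparrow q_\infty$, and $q_k\le q_k^{1/2}$. We show that $z_k$ converges; Lemma 2 then finishes.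

**Step 1 ($q_\infty=1$).** Then $q_k^{1/2}\to1$. The polynomial $\mathcal J$ has a constant weak sign on some $(1-\epsilon,1]$, so $p_k$ is eventually monotone and converges.

**Step 2 ($q_\infty<1$: the half-step $p$-values converge).** No clipping occurs in the full $q$-step, so $\tau\mathcal G(p_k^{1/2})/s^2=q_{k+1}-q_k\to0$, with $s$ taken at the half-step point. If $\mathcal G\equiv0$, $q$ is constant, also at half-steps, so $\mathcal J$ is evaluated at one point and $p_k$ is monotone. Otherwise $\mathcal G$ has at most two zeros in $[0,1]$, and at least one since $\mathcal G(p_k^{1/2})\to0$. For large $k$, $p_k^{1/2}$ is close to the set of zeros. As $|p_{k+1}^{1/2}-p_k^{1/2}|\le C\tau$ is less than a third of the gap between two zeros for small $\tau$, the sequence cannot switch. So $p_k^{1/2}\to p_\infty$ with $\mathcal G(p_\infty)=0$.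

**Step 3 ($0<p_\infty<1$).** Eventually the half-step is not clipped: $p_k-\tau f_p(p_k,q_k)=p_k^{1/2}$. Since $q_k\to q_\infty$, also $p_k-\tau f_p(p_k,q_\infty)\to p_\infty$. The map $p\mapsto p-\tau f_p(p,q_\infty)$ has derivative $\ge\frac12$ for small $\tau$, so $p_k$ is Cauchy.

**Step 4 ($p_\infty=0$; $p_\infty=1$ follows by relabelling).** Suppose $p_k\not\to0$. Eventually the half-step is not clipped from above, so $p_k\le p_k^{1/2}+\tau f_p(z_k)$. Since $p_k$ is bounded below infinitely often and $p_k^{1/2}\to0$, $\mathcal J(q_k)\ge c'$ infinitely often for some $c'>0$, hence $\mathcal J(q_\infty)>0$. Then eventually $p_k\le p_k^{1/2}+C\tau\mathcal J(q_k)$. As $\mathcal G(0)=0$, $0\le q_k^{1/2}-q_k\le C\tau p_k$. Together,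
$$|\mathcal J(q_k^{1/2})-\mathcal J(q_k)|\le C\tau p_k\le C\tau p_k^{1/2}+C\tau^2\mathcal J(q_k),$$
so $\liminf\mathcal J(q_k^{1/2})\ge(1-C\tau^2)\mathcal J(q_\infty)>0$ for small $\tau$. So $p_k$ is eventually nonincreasing and converges. This finishes Case B.

## 12. Two by two: closed orbits and a positive area integral

**Case A: both $\mathcal G$ and $\mathcal J$ take both strict signs.** Then $\mathcal G(p^*)=0=\mathcal J(q^*)$ with $p^*,q^*\in(0,1)$. The point $(p^*,q^*)$ is stationary, hence Nash, with value $v$.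

**Step 1 (normal form).** Put $u=p-p^*$, $w=q-q^*$. At $0$ we have $N=vs$ and, since $f_p=f_q=0$, also $N_p=vs_p$, $N_q=vs_q$. So the bilinear function $N-vs$ equals $c_1uw$, and $c_1\ne0$ (else $f\equiv v$ and $\mathcal G\equiv0$). Divide $N$ and $s$ by $s(0)$, so $s(0)=1$; reflect $u$ if needed, so $c_1>0$; absorb $c_1$ into $\tau$. Let $\mathsf B$ be the box (a translate of $[0,1]^2$, possibly reflected), with $0$ in its interior. On $\mathsf B$, $s=1+\alpha u+\beta w+\gamma uw>0$, $f=v+uw/s$ after the rescaling, and since $s-us_u=1+\beta w$, $s-ws_w=1+\alpha u$, the EG field is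
$$V=(-f_u,f_w)=\frac{(-J,G)}{s^2},\qquad G(u)=u(1+\alpha u),\quad J(w)=w(1+\beta w).$$
From $s(u,0)>0$ and $s(0,w)>0$: $1+\alpha u>0$ and $1+\beta w>0$ on $\mathsf B$.

**Step 2 (a conserved quantity; orbits are closed).** Let
$$H=A(u)+\hat B(w),\quad A(u)=\tfrac{u^2}2+\tfrac{\alpha u^3}3,\quad\hat B(w)=\tfrac{w^2}2+\tfrac{\beta w^3}3.$$
Then $\nabla H=(G,J)$ and $\nabla H\cdot V\equiv0$. $A$ and $\hat B$ increase strictly away from $0$ (on a slightly larger box too), and $H$ increases strictly along rays from $0$, as $z\cdot\nabla H=u^2(1+\alpha u)+w^2(1+\beta w)>0$. The angular speed of $V$ is $\frac{u^2(1+\alpha u)+w^2(1+\beta w)}{s^2|z|^2}\ge\omega_0>0$ on $\mathsf B\setminus\{0\}$. Hence a solution of $\dot z=V(z)$ with $z(0)\ne0$, staying in $\mathsf B$ for time $T=2\pi/\omega_0$, makes a full counterclockwise turn on a level $\{H=\Lambda\}$, which each ray meets at most once. So it is a closed star-shaped curve $\{H=\Lambda\}\subset\mathsf B$ with interior $D\subset\mathsf B$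 and period $T_0\le T$.

**Step 3 (why the flow is not enough).** The flow conserves $H$, so it does not converge, and the decision lies in the next order in $\tau$. We shall see in Section 13 that one unclipped EG step changes $H$ by $-\frac{\tau^2}2Q+O(\tau^3)$ with
$$Q(z)=V^\top D^2H\,V=\frac{G'J^2+J'G^2}{s^4},\qquad G'=1+2\alpha u,\quad J'=1+2\beta w.$$
If $Q$ were positive we would be done, but it need not be. Take $s=1-u$ on $\mathsf B=[-0.1,0.9]\times[-\frac12,\frac12]$ ($\alpha=-1$, $\beta=\gamma=0$; with $N=uw$, dividing $N$ and $s$ by $1.1$ gives a ratio game with $S\in[\frac1{11},1]$). At $(0.8,0.45)$, $G'=-0.6$, $J=0.45$, $J'=1$, $G=0.16$, so $s^4Q=-0.6\cdot0.2025+0.0256<0$. There $H$ increases in a step. What saves us is the integral over a whole orbit.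

**Proposition 1.** For each closed orbit as in Step 2, $I:=\int_0^{T_0}Q(z(t))\,dt>0$.

*Proof.* **Step 4 (line integral to area integral).** Put $dt=s^2d\sigma$. Then $u_\sigma=-J$, $w_\sigma=G$, $G_\sigma=-G'J$, $J_\sigma=J'G$, so with $W=(G,J)/s$
$$Q\,dt=s^{-2}(G'J^2+J'G^2)\,d\sigma=s^{-2}(G\,dJ-J\,dG)=W_1dW_2-W_2dW_1.$$
The orbit is counterclockwise, so Green's theorem gives $I=2\iint_D\det DW$. Differentiating,
$$\det DW=\frac{(G's-Gs_u)(J's-Js_w)-Gs_wJs_u}{s^4}=\frac{G'J's-J'Gs_u-G'Js_w}{s^3}.$$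

**Step 5 (factoring the determinant).** Put $a=\alpha u$, $b=\beta w$, $c=\gamma uw$, so $s=1+a+b+c$, $Gs_u=(1+a)(a+c)$, $Js_w=(1+b)(b+c)$. In the numerator split $s=(a+c)+(1+b)$:
$$(1+2b)(a+c)[(1+2a)-(1+a)]+(1+2a)(1+b)[(1+2b)-(b+c)]=(1+2b)(a^2+ac)+(1+2a)(1+b)(1+b-c).$$
The terms with $c$ give $-c[(1+2a)(1+b)-a(1+2b)]=-c(1+a+b)$. The others give $(1+2a)(1+b)^2+a^2(1+2b)=(1+a)^2(1+b)^2-a^2b^2=(1+a+b)(1+a+b+2ab)$. Hence
$$\det DW=\frac{(1+a+b)(1+a+b+2ab-c)}{s^3}.$$
With $P=(1+a)(1+b)>0$, $\mathsf X=\frac u{1+\alpha u}$, $\mathsf Y=\frac w{1+\beta w}$, $\Theta=\gamma-\alpha\beta$, we have $s=P+\Theta uw=P(1+\Theta\mathsf{XY})$, and the second factor is $2P-s=P(1-\Theta\mathsf{XY})$. So it suffices to show on $D$: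
$$\text{(P1)}\quad1+a+b>0,\qquad\qquad\text{(P2)}\quad\Theta\,\mathsf{XY}<1.$$
Let $u_1<0<u_2$, $w_1<0<w_2$ be the axis intersections of $\{H=\Lambda\}$. Since $A,\hat B\ge0$, $D\subset[u_1,u_2]\times[w_1,w_2]\subset\mathsf B$. Write $\mathsf X_i,\mathsf Y_i$ for the values of $\mathsf X,\mathsf Y$ at $u_i,w_i$. Let
$$h_0(x)=\tfrac{x^2}2-\tfrac{x^3}3,\qquad h_0'(x)=x(1-x),\qquad h_0(x)+h_0(1-x)=\tfrac16=h_0(1);$$
the sum is constant because its derivative is $x(1-x)-(1-x)x=0$. So $h_0$ is increasing on $[0,1]$.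

**Step 6 (proof of P1).** It is clear if $a\ge0$ or $b\ge0$, as $1+a,1+b>0$. Let $a=-x$, $b=-y$ with $x,y\in(0,1)$. Then $A(u)=h_0(x)/\alpha^2$ and $\hat B(w)=h_0(y)/\beta^2$. The axis point $u_*\in\{u_1,u_2\}$ with $\alpha u_*<0$ has $-\alpha u_*\in(0,1)$, so $\Lambda=h_0(-\alpha u_*)/\alpha^2<\frac1{6\alpha^2}$; likewise $\Lambda<\frac1{6\beta^2}$. So $h_0(x)+h_0(y)\le\max(\alpha^2,\beta^2)H\le\max(\alpha^2,\beta^2)\Lambda<\frac16$, hence $h_0(y)<h_0(1-x)$ and $x+y<1$.

**Step 7 (P2: reduction to both $\alpha,\beta<0$).** If $\Theta=0$ it is trivial. Reflecting $u$ changes the signs of $\alpha,\gamma,\Theta,\mathsf X$, so let $\Theta>0$. Only $uw>0$ matters, and reflecting both variables keeps $\Theta$, so we may take $u,w>0$. Since $s=P(1+\Theta\mathsf{XY})>0$ at the points $(u_1,w_2),(u_2,w_1)\in\mathsf B$,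
$$\Theta|\mathsf X_1|\mathsf Y_2<1,\qquad\Theta\mathsf X_2|\mathsf Y_1|<1.$$
$\mathsf X,\mathsf Y$ are increasing in $u,w$. If $\alpha\ge0$, then $\frac{u_1^2}2-\frac{\alpha|u_1|^3}3=\frac{u_2^2}2+\frac{\alpha u_2^3}3$ gives $u_2\le|u_1|$, so $\mathsf X_2\le u_2\le|u_1|\le|\mathsf X_1|$ and $\Theta\mathsf{XY}\le\Theta|\mathsf X_1|\mathsf Y_2<1$. The case $\beta\ge0$ is similar, with the other point.

Let $\alpha,\beta<0$. Put $x=|\alpha|u$, $y=|\beta|w$, $U=|\alpha|u_2$, $\mathcal W=|\beta|w_2$, all in $(0,1)$; $r_1=|\alpha u_1|$; $\Psi(x)=\frac x{1-x}$. Then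
$$h_0(U)=\alpha^2\Lambda=\tfrac{r_1^2}2+\tfrac{r_1^3}3=:E<\tfrac16,\qquad h_0(\mathcal W)=\beta^2\Lambda,\qquad\frac{h_0(x)}{h_0(U)}+\frac{h_0(y)}{h_0(\mathcal W)}=\frac H\Lambda\le1.$$
Exchanging $u$ and $w$ exchanges the two corner inequalities, so let $U\le\mathcal W$. Since $|\alpha|\mathsf X=\Psi(x)$, $|\beta|\mathsf Y=\Psi(y)$, $|\alpha||\mathsf X_1|=\frac{r_1}{1+r_1}$, $|\beta|\mathsf Y_2=\Psi(\mathcal W)$, it suffices to prove
$$\Psi(x)\Psi(y)<\tfrac{r_1}{1+r_1}\Psi(\mathcal W),\tag{6}$$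
which says $\mathsf{XY}<|\mathsf X_1|\mathsf Y_2$.

**Step 8 (reduction of (6) to one parameter).** We have $\frac{d\ln\Psi}{d\ln h_0}=\frac1{x(1-x)}\cdot\frac{h_0(x)}{x(1-x)}=\frac{1/2-x/3}{(1-x)^2}$. Its logarithmic derivative is $\frac2{1-x}-\frac2{3-2x}>0$, so it increases: $\ln\Psi$ is a convex function of $\ln h_0$. Let $h_0(y)=\epsilon h_0(\mathcal W)$, $\epsilon\in(0,1]$, and let $h_0(y')=\epsilon h_0(U)$. By convexity the drop of $\ln\Psi$ caused by a drop of $|\ln\epsilon|$ in $\ln h_0$ is larger when started from $\mathcal W\ge U$. So $\Psi(y)/\Psi(\mathcal W)\le\Psi(y')/\Psi(U)$, and $h_0(x)+h_0(y')\le E$. Hence (6) follows from $\Psi(x)\Psi(y')<\Psi(U)\frac{r_1}{1+r_1}$.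

Maximize $\Psi(x)\Psi(y')$ over $x,y'\in[0,1)$ with $h_0(x)+h_0(y')\le E$. This set is compact, as it forces $x,y'\le U$. At a maximum $x,y'>0$ and equality holds. Lagrange gives $\frac1{x(1-x)}=\lambda x(1-x)$ and the same for $y'$, so $x(1-x)=y'(1-y')$. If $x+y'=1$, then $h_0(x)+h_0(y')=\frac16>E$, impossible. So $x=y'=\mathsf v$ with $2h_0(\mathsf v)=E<\frac16=2h_0(\frac12)$, i.e. $\mathsf v<\frac12$. Thus (6) follows from
$$\Psi(\mathsf v)^2<\Psi(U)\tfrac{r_1}{1+r_1}.\tag{7}$$

**Step 9 (proof of (7)).** The equation $h_0=E$ is $x^3-\frac32x^2+3E=0$. It has the roots $U$ and $-r_1$. The polynomial is negative at $1$ ($-\frac12+3E<0$) and positive at $\frac32$ ($3E>0$), so the third root is $\mathsf R=1+\rho\in(1,\frac32)$. The product of the roots is $-3E$, and the value at $1$ is $(1-U)(1+r_1)(1-\mathsf R)$. So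
$$Ur_1=\frac{3E}{\mathsf R},\qquad(1-U)(1+r_1)=\frac{1/2-3E}{\mathsf R-1},\qquad1-6E=1-3\mathsf R^2+2\mathsf R^3=(\mathsf R-1)^2(2\mathsf R+1).$$
Hence
$$\Psi(U)\tfrac{r_1}{1+r_1}=\frac{6E(\mathsf R-1)}{\mathsf R(1-6E)}=\frac{6E}{\mathsf R(\mathsf R-1)(2\mathsf R+1)},\qquad6E=12h_0(\mathsf v)=2\mathsf v^2(3-2\mathsf v),$$
and (7) becomes $\mathsf R(\mathsf R-1)(2\mathsf R+1)<2(3-2\mathsf v)(1-\mathsf v)^2$. Put $\delta=1-2\mathsf v\in(0,1)$. Then $6E=\frac{(1-\delta)^2(2+\delta)}2$, so $\rho^2(3+2\rho)=1-6E=\frac{\delta(3-\delta^2)}2$. The left side is $(1+\rho)\rho(3+2\rho)=3\rho+2\rho^2+\frac{\delta(3-\delta^2)}2$, and the right side is $\frac{(2+\delta)(1+\delta)^2}2=\frac{2+5\delta+4\delta^2+\delta^3}2$. So we need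
$$3\rho+2\rho^2<1+\delta+2\delta^2+\delta^3.$$
From $3\rho^2\le\rho^2(3+2\rho)\le\frac{3\delta}2$: $2\rho^2\le\delta$ and $\rho\le t:=\sqrt{\delta/2}$. With $\delta=2t^2$ it remains to see that $\pi(t):=1-3t+8t^4+8t^6>0$ on $[0,1]$. $\pi$ is convex, $\pi(0.42)>0.032$ and $|\pi'(0.42)|<0.01$ (the derivative is $-3+32t^3+48t^5\approx-0.002$ there). So $\pi(t)\ge0.032-0.01>0$. This proves (7), (P2) and the proposition. $\square$

## 13. Two by two: second-order decrease and convergence

For $z\in\mathsf B$ write one EG step as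
$$z'=\mathrm{cl}(z+\tau V(z))=z+\tau V(z)+e,\qquad\bar z=z+\tau V(z'),\qquad z^+=\mathrm{cl}(\bar z)=\bar z+e^+.$$

**Lemma 5.** For small $\tau$ and all $z\in\mathsf B$:

- (E1) $H(z^+)\le H(z)-\frac{\tau^2}2Q(z)+C\tau^3$;
- (E2) for some $\Lambda_*>0$ independent of $\tau$, $H(z)\le\Lambda_*$ implies $H(z^+)\le(1-\frac{\tau^2}8)H(z)$;
- (E3) $H(z^+)\le H(z)+C\tau^2-c_0|e^+|$, with $c_0>0$ independent of $\tau$.

*Proof.* **Step 1 (expansion before the last clipping).** Here $|z'-z|\le C\tau$, $|e|\le C\tau$, and $\nabla H(z')\cdot V(z')=0$. So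
$$H(\bar z)-H(z)=\tau\big(\nabla H(z)-\nabla H(z')\big)\cdot V(z')+\tfrac{\tau^2}2V(z')^\top D^2H(z)V(z')+O(\tau^3).$$
Now $\nabla H(z)-\nabla H(z')=-D^2H(z)(\tau V(z)+e)+O(\tau^2)$ and $V(z')=V(z)+O(\tau)$. The first term is $-\tau^2Q(z)+O(\tau|e|)+O(\tau^3)$, the second $+\frac{\tau^2}2Q(z)+O(\tau^3)$. In total
$$H(\bar z)-H(z)=-\tfrac{\tau^2}2Q(z)+O(\tau|e|)+O(\tau^3).$$

**Step 2 (clipping pays).** $A,\hat B$ increase outward with slope bounded away from $0$ near $\partial\mathsf B$, so $H(z^+)\le H(\bar z)-c_0(|e_u^+|+|e_w^+|)$. With $|e|\le C\tau$ this gives (E3).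

**Step 3 (E1: the half-step clipping error is paid for).** For each coordinate $j$, $|e_j|$ and $|e_j^+|$ are the distances of $(z+\tau V(z))_j$ and $\bar z_j$ to the same interval, and these points differ by at most $\tau|V(z')-V(z)|\le C\tau^2$. So $|e_j^+|\ge|e_j|-C\tau^2$, and the unwanted terms are at most $C\tau|e_j|-c_0(|e_j|-C\tau^2)^+$. If $|e_j|\le2C\tau^2$ this is at most $2C^2\tau^3$. If $|e_j|>2C\tau^2$ it is at most $(C\tau-\frac{c_0}2)|e_j|\le0$ for small $\tau$. This gives (E1).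

**Step 4 (E2).** For small $\Lambda_*$ the set $\{H\le\Lambda_*\}$ is a small neighbourhood of $0$, and nothing is clipped for small $\tau$. There $|V|\le C|z|$ and $|z'-z|\le C\tau|z|$, so the expansion of Step 1 has error $O(\tau^3|z|^2)$. Near $0$, $Q=|z|^2(1+o(1))\ge\frac12|z|^2$ and $H=\frac12|z|^2(1+o(1))\le|z|^2$. So $H(z^+)\le H(z)-\frac{\tau^2}4|z|^2+C\tau^3|z|^2\le H(z)-\frac{\tau^2}8|z|^2\le(1-\frac{\tau^2}8)H(z)$. $\square$

**Lemma 6.** There are $\sigma_0,\tau_0>0$ such that for $\tau<\tau_0$ and $H(z_0)\ge\Lambda_*$, some $1\le k\le T/\tau$ has $H(z_k)\le H(z_0)-\sigma_0\tau$.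

*Proof.* **Step 5 (a bad sequence follows a closed orbit).** Otherwise there are $\tau_j\to0$ and starting points $z_0^j$ with $H(z_0^j)\ge\Lambda_*$ and $H(z_k^j)>H(z_0^j)-\tau_j/j$ for all $1\le k\le T/\tau_j$. Summing (E3) over $\lfloor T/\tau_j\rfloor$ steps, $c_0\sum_k|e_k^+|\le\tau_j/j+CT\tau_j$, so $\sum_k|e_k^+|\le C\tau_j\to0$. As $z_{k+1}=z_k+\tau_jV(z_k)+O(\tau_j^2)+e_k^+$, the discrete Gronwall inequality shows that along a subsequence the iterates converge uniformly on $[0,T]$ to a solution of $\dot z=V(z)$. It stays in $\mathsf B$ with $H\ge\Lambda_*$, so by Section 12, Step 2, it is a closed orbit with period $T_0\le T$.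

**Step 6 (contradiction with Proposition 1).** Sum (E1) over $\lfloor T_0/\tau_j\rfloor$ steps. The sum $\sum\tau_jQ(z_k)$ is a Riemann sum converging to $I>0$, so $H(z_{\lfloor T_0/\tau_j\rfloor})-H(z_0)\le-\frac{\tau_j}2(I+o(1))+O(\tau_j^2)\le-\frac{\tau_j}4I$ for large $j$. This contradicts the lower bound $-\tau_j/j$. $\square$

**Step 7 (end of the proof of Theorem 2(a)).** Since $H\ge0$, iterating Lemma 6 shows that every trajectory enters $\{H\le\Lambda_*\}$. By (E2) it then stays there and $H\to0$ geometrically, so it converges to $0$, the Nash equilibrium. With Section 11 and the one-row case of Section 3, Theorem 2(a) is proved. $\blacksquare$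

## 14. All larger sizes: an open set of games with a cycle

If $\min(n,m)\ge2$ and $(n,m)\ne(2,2)$, then $n\ge3,m\ge2$ or $n\ge2,m\ge3$. The second case follows from the first by the player swap $(R,S)\to(-R^\top,S^\top)$. Let $n\ge3$, $m\ge2$ and $\zeta<\zeta_0$. The plan is to embed the $3\times2$ game with a small factor $\epsilon$, make all extra strategies strictly bad, and perturb.

**Step 1 (the game).** With $p_i,\ell_i,\omega$ from Theorem 1 and $\epsilon\in(0,1)$ set $S_{ij}=\frac{p_i}{42}$ for $i\le3$, $S_{ij}=\frac12$ for $i\ge4$, and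
$$R_{ij}=\begin{cases}\epsilon\ell_i\omega_j/500&i\le3,\ j\le2,\\-\frac12&i\le3,\ j\ge3,\\\frac12&i\ge4,\ j\le2,\\0&i\ge4,\ j\ge3.\end{cases}$$
For $\zeta<\zeta_0$ this is interior to the parameter box. On the face $\{x_i=0\ (i\ge4),\ y_j=0\ (j\ge3)\}$ we have $f=\epsilon c_0gh$, $c_0=\frac{42}{500}$, and $s=\langle x,Sy\rangle\in[\zeta_0,1]$. There, using $\partial_{x_i}f=((Ry)_i-f(Sy)_i)/s$ and the analogue in $y$,
$$\partial_{x_i}f=\frac{1-f}{2s}\ge\frac14\ (i\ge4),\qquad\partial_{y_j}f=-\frac1{2s}-f\le-\frac14\ (j\ge3),$$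
and all other partials are $O(\epsilon)$, for $\epsilon$ small.

**Step 2 ($\Gamma$ is still a cycle).** Place $\Gamma$ in this face and slow time by the factor $\epsilon c_0$. We claim $-\hat z'-F(\hat z)\in N_Z(\hat z)$ a.e. Recall the normal cone of a simplex from Section 1. On the first three $x$-indices Section 8 gives $(-\nabla_xf-x')_i\le\nu$ with equality where $x_i>0$; and $|\nu|=O(\epsilon)$, because $\nabla_xf$ on these indices and $x'$ are $O(\epsilon)$. For $i\ge4$, $x_i'=0$ and the entry is $\le-\frac14<\nu$ for small $\epsilon$. The $y$-part is the same, with entries $\partial_{y_j}f-y_j'$. The curve is Lipschitz with constant $\max_Z|F|$ as before. Fix such an $\epsilon$.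

**Step 3 (uniform gaps near $e_1$ for perturbed games).** Let $(\tilde R,\tilde S)$ be within $\epsilon'$ of $(R,S)$, with function $\tilde f$ and operator $\tilde F$. Then $\sup_Z|\tilde F-F|\le C\epsilon'$, and $\tilde F$ is Lipschitz and bounded uniformly in small $\epsilon'$. Let $h(y)=8y_1-7y_2$ and
$$M(y)=\sum_{j\ge3}y_j,\qquad\mathcal N(y)^2=\sum_{j\ge3}y_j^2+\tfrac12M(y)^2.$$
For the unperturbed game at $x=e_1$, $\mathcal N(y)=0$, $\frac18\le h\le1$: $F_{x_i}-F_{x_1}=\epsilon c_0h(\partial_ig-\partial_1g)>0$ for $i=2,3$ and $\ge\frac14-O(\epsilon)$ for $i\ge4$. With $u=-F_y=\nabla_yf$: $u_1-u_j,u_2-u_j\ge\frac14-O(\epsilon)$ for $j\ge3$, and $u_2-u_1=\epsilon c_0g(e_1)(\omega_2-\omega_1)=15\cdot\frac94\epsilon c_0>0$. By continuity and compactness there are $r_0,\kappa>0$ such that for $\epsilon'$ small, whenever $|x-e_1|\le r_0$, $\mathcal N(y)\le r_0$, $\frac18\le h(y)\le1$, with $u=-\tilde F_y$,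
$$\tilde F_{x_i}-\tilde F_{x_1}\ge\kappa\ (i\ge2),\qquad u_1-u_j,\ u_2-u_j\ge\kappa\ (j\ge3),\qquad u_2-u_1\ge\kappa.\tag{8}$$

**Step 4 (absorption into the edge $[e_1,e_2]$ of $Y$).** This is the analogue of Lemma 4 for an edge.

**Lemma 7.** If $u_1-u_j,u_2-u_j\ge\kappa$ for $j\ge3$ and $y^+=\Pi_Y(y+\eta u)$, then $\mathcal N(y^+)=0$ or $\mathcal N(y^+)\le\mathcal N(y)-\sqrt{2/3}\,\eta\kappa$.

*Proof.* Let $q=y^++\sum_{j\ge3}y_j^+\big(\frac12(e_1+e_2)-e_j\big)\in Y$. Projection gives $\langle y+\eta u-y^+,q-y^+\rangle\le0$. As $\langle u,q-y^+\rangle=\sum_{j\ge3}y_j^+(\frac{u_1+u_2}2-u_j)\ge\kappa M(y^+)$, we get $\langle y^+-y,q-y^+\rangle\ge\eta\kappa M(y^+)$. With $a=(y_j)_{j\ge3}$, $d=(y_j^+)_{j\ge3}$ and $(y_1^++y_2^+)-(y_1+y_2)=M(y)-M(y^+)$, the left side is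
$$\langle a,d\rangle-|d|^2+\tfrac12M(y^+)(M(y)-M(y^+))\le\mathcal N(y^+)(\mathcal N(y)-\mathcal N(y^+))$$
by Cauchy–Schwarz for the inner product that defines $\mathcal N$. Finally $\mathcal N^2\le\frac32M^2$, so $M(y^+)\ge\sqrt{2/3}\,\mathcal N(y^+)$. $\square$

**Step 5 (the set $K$ has no equilibrium).** Let $K=\{|x-e_1|\le r,\ \mathcal N(y)\le r,\ |h(y)-\frac34|\le\frac18\}$ with $r\le r_0$ to be chosen small. On $K$, $8y_1\ge h>0$. Moving the mass $y_1$ to index $2$ gives $\langle\nabla_y\tilde f,y_1(e_2-e_1)\rangle=y_1(u_2-u_1)\ge\kappa y_1>0$ by (8), so the point is not stationary, hence not a Nash equilibrium of the perturbed game.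

**Step 6 (from $K$ to the point $z_{1/4}$).** Start EG for the perturbed game in $K$. Each half- or full step changes $h$ by $O(\eta)$. As long as $h\in[\frac18,1]$ at the evaluation points, (8) and Lemmas 4 and 7, applied first to the half-step and then to the full step, show that $|x-e_1|\le r$ and $\mathcal N(y)\le r$ persist, and that $x=e_1$ and $\mathcal N(y)=0$ both hold after $O(r/(\eta\kappa))+1$ steps. During these steps $h$, including half-steps, changes by at most $C(r+\eta)<\frac18$, for $r$ and then $\eta$ small. So $h\in(\frac12,1)$. These equalities then persist at half- and full steps while $h\ge\frac14$ at integer steps. Meanwhile $y$ moves in the segment $[e_1,e_2]$. If $\Pi_Y$ of a point lies in a face, it equals the projection onto that face. So one step changes $y_1$ by $-\frac\eta2(u_2-u_1)$, and $h=15y_1-7$ decreases by between $c\eta$ and $C\eta$ per step. At the first step with $h<\frac14$ the iterate is within $C\eta$ of $z_{1/4}=(e_1,h=\frac14)\in\Gamma$.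

**Step 7 (one lap, and the conclusion).** Apply Lemma 3 with the unperturbed $F$ and $G_k=\tilde F(z^{(k+\frac12)})$, for which $|G_k-F(z^{(k)})|\le C(\epsilon'+\eta)$. After the time $\Gamma$ needs to go from $z_{1/4}$ to $z_{3/4}=(e_1,h=\frac34)$, the iterate is within $C\sqrt{\epsilon'+\eta}$ of $z_{3/4}$, which is interior to $K$ relative to $Z$. As $r$ was fixed first, the iterate is in $K$ once $\epsilon'$ and $\eta$ are small. So the iterates return to $K$ infinitely often. $K$ is closed and contains no Nash equilibrium of the perturbed game, so they do not converge to one. This holds for all $(\tilde R,\tilde S)$ in a nonempty open set and for all starting points in $K$, which has nonempty relative interior. This proves Theorem 2(b). $\blacksquare$
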